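# Periodic solutions of $-u''=g(u)+h(t)$ when only the potential stays between consecutive squares

## 1. Difference quotients that avoid the squares: a contraction

The equation of this lecture is the forced nonlinear oscillator
$$-u''=g(u)+h(t), \tag{1}$$
where $g:\mathbb R\to\mathbb R$ and $h:[0,2\pi]\to\mathbb R$ are continuous. A $2\pi$-periodic solution is a $C^2$ function $u$ on $[0,2\pi]$ that satisfies (1) there, together with $u(0)=u(2\pi)$ and $u'(0)=u'(2\pi)$. Write
$$G(u)=\int_0^u g(s)\,ds,\qquad \Sigma=\{k^2:k=0,1,2,\dots\}.$$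
The set $\Sigma$ consists of the eigenvalues of $-u''=\lambda u$ with $2\pi$-periodic boundary conditions; the eigenfunctions are $1$ for $k=0$ and $\cos kt,\sin kt$ for $k\ge1$.

Start with $g(u)=\lambda u$. Expand in Fourier series: the mode of frequency $k$ must satisfy $(k^2-\lambda)\hat u_k=\hat h_k$. If $\lambda\notin\Sigma$ there is exactly one solution for each $h$. If $\lambda=k^2$ with $k\ge1$ and $h=\cos kt$, multiply the equation by $\cos kt$ and integrate: the terms in $u$ cancel and $0=\pi$ is left, so there is no solution. A nonlinear $g$ should therefore "stay away from $\Sigma$". The strongest way to ask for this is the following.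

**Proposition A.** Suppose there are $0<\alpha\le\beta$ and an integer $j\ge0$ with $j^2<\alpha\le\beta<(j+1)^2$ and
$$\alpha\le\frac{g(u)-g(v)}{u-v}\le\beta\qquad\text{for all }u\ne v. \tag{2}$$
Then (1) has exactly one $2\pi$-periodic solution for each continuous $h$.

*Proof.* Let $m=(\alpha+\beta)/2$ and $r=(\beta-\alpha)/2$. By (2), the function $n(u)=g(u)-mu$ satisfies $|n(u)-n(v)|\le r|u-v|$, so $u\mapsto n(u)$ maps $L^2(0,2\pi)$ into itself with Lipschitz constant $r$. Let $A=-d^2/dt^2$ with periodic boundary conditions. Since $m\notin\Sigma$, $(A-m)^{-1}$ exists on $L^2$ and is diagonal in the Fourier basis, with norm $1/\mathrm{dist}(m,\Sigma)$. Now $m-j^2>m-\alpha=r$ and $(j+1)^2-m>\beta-m=r$, so $\mathrm{dist}(m,\Sigma)>r$. Equation (1) is the fixed point equation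
$$u=(A-m)^{-1}\big(n(u)+h\big),$$
whose right side is a contraction with constant $r/\mathrm{dist}(m,\Sigma)<1$. It has exactly one fixed point. The fixed point has a second derivative in $L^2$, hence is $C^1$ with periodic data; then $u''=-g(u)-h$ is continuous and $u$ is $C^2$. $\square$

Condition (2) controls every difference quotient of $g$. It implies that all limit values of $2G(u)/u^2$ as $|u|\to\infty$ lie in $[\alpha,\beta]$: integrate $g(0)+\alpha u\le g(u)\le g(0)+\beta u$ for $u>0$, and the reversed inequalities for $u<0$. What changes if this averaged consequence is all that we assume?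

## 2. Keeping only the bounds on $2G(u)/u^2$

The question, posed in the article "Partial Differential Equations that Lead to Solitons", is whether
$$j^2<\liminf_{|u|\to\infty}\frac{2G(u)}{u^2}\le\limsup_{|u|\to\infty}\frac{2G(u)}{u^2}<(j+1)^2 \tag{3}$$
is enough for the existence of a $2\pi$-periodic solution for every continuous $h$. The answer is yes.

**Theorem 1.** Let $j\ge0$ be an integer and let $g$ be continuous and satisfy (3). Then (1) has a $2\pi$-periodic solution for every continuous $h$ (indeed for every $h\in L^\infty(0,2\pi)$).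

For $h\in L^\infty$, here and below, a solution is a $2\pi$-periodic $C^1$ function with $u'$ absolutely continuous that satisfies the equation almost everywhere. If $h$ is continuous on $[0,2\pi]$, then $u''=-g(u)-h$ is continuous on $[0,2\pi]$, so such a $u$ is a solution in the sense of Section 1.

Two examples, with $j^2<\lambda<(j+1)^2$, show how little (3) says about $g$.

**Example 1.** Let $g_1(u)=\lambda u(1+\cos u^2)$. Then $G_1(u)=\frac\lambda2(u^2+\sin u^2)$, so $2G_1(u)/u^2\to\lambda$ and (3) holds. But $g_1(u)/u$ oscillates over all of $[0,2\lambda]$, and $g_1(x_n)=0$ at $x_n=\sqrt{(2n+1)\pi}$.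

**Example 2.** Let $g_2(u)=\lambda u+3u^2\cos u^3$. Then $G_2(u)=\frac\lambda2u^2+\sin u^3$, so again $2G_2(u)/u^2\to\lambda$. Here $g_2(u)/u$ is unbounded in both directions as $u\to+\infty$.

A known result gives existence when $g$ is odd, $ug(u)\ge\theta G(u)>0$ for some $\theta\ge1$ and all large $|u|$, and the interval from $\liminf_{u\to+\infty}2G/u^2$ to $\limsup_{u\to+\infty}2G/u^2$ is not reduced to a single point $k^2$, $k\ge1$. Example 1 is odd, but it violates the sign condition, since $x_ng_1(x_n)=0<G_1(x_n)$.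

The first thing to try is the standard argument for $g$ of linear growth: show that periodic solutions are bounded a priori, then use a continuation or variational theorem. To get the bound, suppose that $u_n$ are solutions with $\|u_n\|\to\infty$, divide by the norm, and pass to the limit in $z_n=u_n/\|u_n\|$. For $g_1$ we have $g_1(u_n)/\|u_n\|=q_nz_n$ with $0\le q_n\le2\lambda$, so the limit equation is $-z''=q(t)z$ with no more information than $0\le q\le2\lambda$. The pair $q=0$, $z$ constant is not excluded. And it cannot be excluded: with $h=0$, the constants $u\equiv x_n$ are $2\pi$-periodic solutions of $-u''=g_1(u)$, and $x_n\to\infty$. The a priori bound is false. This is the exact point at which the argument stops.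

One feature of these bad solutions will matter. Their action $\int_0^{2\pi}\big(\tfrac12u'^2-G_1(u)\big)dt=-2\pi G_1(x_n)=-\lambda\pi^2(2n+1)$ tends to $-\infty$. So we may still hope for a bound on the solutions of bounded action.

## 3. Area and time on a level curve

How would one use $\sqrt\lambda\notin\mathbb Z$ to exclude large periodic solutions? Take $h=0$ and think of the phase plane, with energy $c=\frac12u'^2+V(u)$, where $V=G$ up to a constant. A $2\pi$-periodic solution turns around the origin an integer number $N$ of times, and one wants to compute $N$ from the time that one turn takes. For $V(u)=\frac\lambda2u^2$ a turn takes time $2\pi/\sqrt\lambda$, so $N=\sqrt\lambda$, which is impossible.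

For even $V$, increasing on $[0,\infty)$, with turning point $x(c)$, one turn takes time
$$4\int_0^{x(c)}\frac{dx}{\sqrt{2(c-V(x))}} .$$
Bounds on $V(x)/x^2$ do not bound this. In Example 1, $V=G_1$ is strictly increasing on $[0,\infty)$, and $g_1=V'$ vanishes to second order at $x_n$, because $1+\cos y$ has a double zero at $y=(2n+1)\pi$. So $V(x_n)-V(x)\le C(x_n-x)^3$ near $x_n$, and at energy $c=V(x_n)$ the time integral diverges. By Fatou's lemma, the time of one turn tends to infinity as $c\uparrow V(x_n)$. Counting turns by time fails.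

Now replace time by area. If $\frac a2x^2\le V(x)\le\frac b2x^2$, the set $\{\frac12y^2+V(x)\le c\}$ contains the ellipse $\frac12y^2+\frac b2x^2\le c$ and is contained in the ellipse $\frac12y^2+\frac a2x^2\le c$. Area is monotone under inclusion, and the ellipses have areas $2\pi c/\sqrt b$ and $2\pi c/\sqrt a$. So the area $\mathcal A$ satisfies
$$\frac{2\pi c}{\sqrt b}\le\mathcal A\le\frac{2\pi c}{\sqrt a},$$
with no condition on $g=V'$. Area appears in the problem because $\oint u'\,du=\int u'^2\,dt$: if $u$ runs $N$ times around the boundary of this set in time $2\pi$, then $\int_0^{2\pi}u'^2\,dt=N\mathcal A$.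

To conclude we need a second formula for $\int u'^2$, and the action provides it. Since $\frac12u'^2-V=u'^2-c$, an action that is bounded while $c\to\infty$ means
$$\int_0^{2\pi}u'^2\,dt=2\pi c+O(1).$$
Comparing, $N/\sqrt b\le1+o(1)$ and $1-o(1)\le N/\sqrt a$. In the limit $\sqrt a\le N\le\sqrt b$. If $j^2<a\le b<(j+1)^2$, no integer $N$ does this.

So the plan is: find solutions of controlled action by a minimax theorem, and use area to bound them. Three things must be added. Minimax needs compactness, which we get by truncating $g$, and the bounds must not depend on the truncation. The forcing $h$ makes the energy vary. And solutions may be more complicated than turns around one curve: within one positive excursion, $u$ may go up and down many times. The last point is cured by a dichotomy, and we begin with it.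

**Conventions.** Let $X=H^1_{2\pi}$ be the space of $2\pi$-periodic $H^1$ functions, with $\|u\|^2=\int u'^2+u^2$; integrals without limits are over $[0,2\pi]$, and $\|\cdot\|_2$, $\|\cdot\|_\infty$ are the $L^2$ and sup norms. The embedding $X\subset C^0$ is compact. From now on $h\in L^\infty(0,2\pi)$ (extended periodically) and $H:=\|h\|_\infty$. For later use we allow different constants on the two half-lines: $a_\pm,b_\pm$ refer to $\pm u\ge0$. On first reading take $a_+=a_-=a$ and $b_+=b_-=b$. For $\mu,\nu>0$ let
$$F(\mu,\nu)=\tfrac12\big(\mu^{-1/2}+\nu^{-1/2}\big),\qquad F(\lambda,\lambda)=\lambda^{-1/2}.$$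
So $2\pi F(\mu,\nu)$ is the length of one positive half-wave of $-u''=\mu u$ plus one negative half-wave of $-u''=\nu u$; for example $F(9,1)=\frac12(\frac13+1)=\frac23$. Through Section 6 we assume $0<a_\pm\le b_\pm$, $C_0\ge0$, and
$$\tfrac{a_\pm}2u^2-C_0\le G(u)\le\tfrac{b_\pm}2u^2+C_0\qquad(\pm u\ge0). \tag{4}$$

## 4. Ordered constants, or a one-sided bound on $g$

**Lemma 1.** If there are $\alpha<\beta$ with $g(\alpha)\ge H$ and $g(\beta)\le-H$, then (1) has a $2\pi$-periodic solution.

These hypotheses say that the constants $\alpha$ and $\beta$ are a lower and an upper solution: $0\le g(\alpha)+h$ and $0\ge g(\beta)+h$. In Example 2 such a pair exists for every $h$: take $\alpha>0$ large with $\alpha^3\in2\pi\mathbb Z$, so $g_2(\alpha)=\lambda\alpha+3\alpha^2$, and then $\beta>\alpha$ large with $\beta^3\in\pi+2\pi\mathbb Z$, so $g_2(\beta)=\lambda\beta-3\beta^2$. In Example 1 with $H>0$ there is none, because $g_1\ge0$ on $[0,\infty)$ and $g_1\le0$ on $(-\infty,0]$ force $\beta<0<\alpha$.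

*Proof.* **Step 1: solve a problem with bounded right side.** Let $\gamma(u)=\max(\alpha,\min(u,\beta))$ and consider
$$-u''+u=g(\gamma(u))+\gamma(u)+h .$$
For $u\in C^0$ the right side is bounded by a constant independent of $u$. The operator $(-\frac{d^2}{dt^2}+1)^{-1}$ with periodic conditions maps bounded sets of $L^\infty$ into compact sets of $C^0$. So $u\mapsto(-\frac{d^2}{dt^2}+1)^{-1}\big(g(\gamma(u))+\gamma(u)+h\big)$ is continuous on $C^0$ with relatively compact range, and Schauder's theorem gives a fixed point $u$.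

**Step 2: show $\alpha\le u\le\beta$, so that the modification is invisible.** On the open set $\{u<\alpha\}$ we have $\gamma(u)=\alpha$, hence
$$-u''=(g(\alpha)+h)+(\alpha-u)>0\quad\text{a.e.}$$
If this set is the whole circle, integrating over a period gives $0>0$. Otherwise each of its components is an interval with $u=\alpha$ at both ends, on which $u$ is concave; then $u\ge\alpha$ on it, a contradiction. So the set is empty. On $\{u>\beta\}$ we have $-u''=(g(\beta)+h)+(\beta-u)<0$ a.e., so $u$ is convex there, and the same argument shows that this set is empty. Hence $\gamma(u)=u$ and $u$ solves (1). $\square$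

**Lemma 2.** Assume (4). Either (1) has a $2\pi$-periodic solution, or there is $K\ge0$ with
$$g(u)\ge-K\ \ (u\ge0),\qquad g(u)\le K\ \ (u\le0). \tag{5}$$

*Proof.* Suppose that no pair as in Lemma 1 exists. There is $\alpha_0>0$ with $g(\alpha_0)\ge H$: otherwise $G(u)\le Hu$ for all $u>0$, against the lower bound in (4). Since no $\beta>\alpha_0$ has $g(\beta)\le-H$, we get $g>-H$ on $(\alpha_0,\infty)$. There is $\beta_0<0$ with $g(\beta_0)\le-H$: otherwise $g>-H$ on $(-\infty,0)$, so $G(u)=-\int_u^0g\le H|u|$ for $u<0$, against (4). Since no $\alpha<\beta_0$ has $g(\alpha)\ge H$, we get $g<H$ on $(-\infty,\beta_0)$. Now (5) holds with $K=\max\big(H,\max_{[\beta_0,\alpha_0]}|g|\big)$. $\square$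

By Lemma 2 we may assume (5) from now on. Example 1 satisfies it with $K=0$. Note that (5) bounds $g(u)\,\mathrm{sgn}\,u$ from below only; no upper bound on $|g|$ is available.

## 5. Truncation that keeps the quadratic bounds

Assume (4) and (5). We replace $g$ by a linear function far out, so that variational methods apply, and we want the bounds on the potential and the one-sided bound to survive with constants independent of the cut-off $R$. A sharp transition does this.

Let $m_\pm=(a_\pm+b_\pm)/2$. For $R\ge1$ choose $\eta\in(0,1]$ with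
$$\eta\,\big[\,|g(R)|+|g(-R)|+(m_++m_-)(R+1)\big]\le1 .$$
Let $g_R=g$ on $[-R,R]$, $g_R(u)=m_+u$ for $u\ge R+\eta$, $g_R(u)=m_-u$ for $u\le-R-\eta$, and let $g_R$ be affine on $[R,R+\eta]$ and on $[-R-\eta,-R]$, so that $g_R$ is continuous. Let $G_R(u)=\int_0^ug_R$.

**Lemma 3.** With $C_1=C_0+2$, for all $R\ge1$,
$$\tfrac{a_\pm}2u^2-C_1\le G_R(u)\le\tfrac{b_\pm}2u^2+C_1\ (\pm u\ge0),\qquad g_R\ge-K\text{ on }[0,\infty),\quad g_R\le K\text{ on }(-\infty,0]. \tag{6}$$

*Proof.* Replacing $g(u)$ by $-g(-u)$ exchanges the two sides and turns $G(u)$ into $G(-u)$, so let $u\ge0$. On $[0,R]$ nothing has changed.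

On $[R,R+\eta]$ the value $g_R(u)$ is a convex combination of $g(R)\ge-K$ and $m_+(R+\eta)>0$, so $g_R\ge-K$. Also $|g_R|\le|g(R)|+m_+(R+1)$ there, so $|G_R(u)-G(R)|\le1$ by the choice of $\eta$. Hence
$$G_R(u)\le\tfrac{b_+}2R^2+C_0+1\le\tfrac{b_+}2u^2+C_1 .$$
For the lower bound, $\frac{a_+}2\big((R+\eta)^2-R^2\big)=a_+\eta(R+\frac\eta2)\le m_+\eta(R+1)\le1$, so
$$G_R(u)\ge\tfrac{a_+}2R^2-C_0-1\ge\tfrac{a_+}2u^2-1-C_0-1=\tfrac{a_+}2u^2-C_1 .$$

For $u\ge R+\eta$, $g_R>0$ and $G_R(u)=G_R(R+\eta)+\frac{m_+}2\big(u^2-(R+\eta)^2\big)$. Since $a_+\le m_+\le b_+$ and both bounds hold at $R+\eta$, they hold at $u$. $\square$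

**Definition (action).** For $u\in X$ put $I_R(u)=\int\big(\frac12u'^2-G_R(u)-hu\big)dt$.

This is a $C^1$ functional on $X$. A critical point satisfies $\int u'v'=\int(g_R(u)+h)v$ for all $v\in X$; thus $u'$ has weak derivative $-(g_R(u)+h)\in L^\infty$, and $u$ is a $2\pi$-periodic solution of $-u''=g_R(u)+h$. Conversely, every such solution is a critical point.

## 6. Large solutions of bounded action cannot exist

This is the heart of the proof. It makes the area argument of Section 3 work with forcing, and with constants that do not see $R$.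

**Lemma 4.** Assume that no integer $N\ge1$ satisfies $F(b_+,b_-)\le\frac1N\le F(a_+,a_-)$. Let $C_1,K,H,D\ge0$. There is $\rho_*$, depending only on $a_\pm,b_\pm,C_1,K,H,D$, with the following property. Let $\hat g$ be continuous, let $\hat g$ and $\hat G(u)=\int_0^u\hat g$ satisfy (6) in place of $g_R,G_R$, and let $\|h\|_\infty\le H$. If $u$ is a $2\pi$-periodic solution of $-u''=\hat g(u)+h$ with $\big|\int(\frac12u'^2-\hat G(u)-hu)\,dt\big|\le D$, then $\|u\|_\infty\le\rho_*$.

*Proof.* Suppose not. Then there is a sequence of such data $(\hat g,h,u)$ with $\|u\|_\infty\to\infty$. We suppress the index. All $O(\cdot)$ constants depend only on the listed constants.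

**Step 1: the energy is almost constant.** Let $V=\hat G+C_1$, so that
$$\tfrac{a_\pm}2x^2\le V(x)\le\tfrac{b_\pm}2x^2+2C_1\qquad(\pm x\ge0),$$
and let $E(t)=\frac12u'^2+V(u)\ge0$. Then $E'=u'(u''+\hat g(u))=-hu'$ a.e., and $|u'|\le\sqrt{2E}$, so $|E'|\le H\sqrt{2E}$. For $\varepsilon>0$,
$$\Big|\frac{d}{dt}\sqrt{E+\varepsilon}\Big|=\frac{|E'|}{2\sqrt{E+\varepsilon}}\le\frac H{\sqrt2}.$$
Integrate over a time at most $2\pi$ and let $\varepsilon\to0$: $|\sqrt{E(t)}-\sqrt{E(s)}|\le\sqrt2\,\pi H$ for all $s,t$. Let $c=\max E$ and $\underline a=\min(a_+,a_-)$. Since $c\ge\frac{\underline a}2\|u\|_\infty^2$, we have $c\to\infty$. For $c$ large, squaring $\sqrt{E(t)}\ge\sqrt c-\sqrt2\,\pi H\ge0$ gives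
$$c-\kappa\sqrt c\le E(t)\le c\quad\text{for all }t,\qquad\kappa=2\sqrt2\,\pi H. \tag{7}$$
Also $\frac{\underline a}2u^2\le V(u)\le E\le c$, so $|u|\le\sqrt{2c/\underline a}$ and $V(u(t))\le c$.

**Step 2: bounded action determines $\int u'^2$.** We have $\frac12u'^2-\hat G(u)=u'^2-E+C_1$. Hence $\int u'^2$ equals $\int E-2\pi C_1$ plus the action plus $\int hu$. Using (7), the bound $D$, and $|\int hu|\le2\pi H\sqrt{2c/\underline a}$,
$$\int u'^2\,dt=2\pi c+O(\sqrt c). \tag{8}$$

**Step 3: beyond a critical value, the potential stays near $c$.** This is where the one-sided bound is used. Let $u'(t)=0$ and $r=u(t)\ge0$. Then $V(r)=E(t)\ge c-\kappa\sqrt c$. For $x\in[r,\sqrt{2c/\underline a}]$, since $\hat g\ge-K$ on $[0,\infty)$,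
$$V(x)\ge V(r)-K(x-r)\ge c-\kappa'\sqrt c,\qquad\kappa'=\kappa+K\sqrt{2/\underline a}. \tag{9}$$
If $r\le0$, the same holds for $x\in[-\sqrt{2c/\underline a},r]$, since $\hat g\le K$ on $(-\infty,0]$. Whenever $V(u(t))\ge c-\kappa'\sqrt c$, we get $u'^2=2(E-V(u))\le2\kappa'\sqrt c$, which is small compared with $c$. Without (5), $V$ could drop far below $c$ beyond $r$, and $u$ could oscillate in that well with large kinetic energy without crossing zero.

**Step 4: split the circle at the zeros of $u$.** At a zero, $\frac12u'^2=E-V(0)=E-C_1\ge c-\kappa\sqrt c-C_1>0$ for $c$ large. So the zeros on the circle are simple and isolated, hence finite in number, and $u$ changes sign at each; there is an even number $2N$ of them. If $N\ge1$, they bound $N$ intervals with $u>0$ (positive excursions) and $N$ with $u<0$ (negative excursions).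

**Step 5: $N=0$ is impossible.** Suppose $u>0$ everywhere; the case $u<0$ is symmetric. The minimum value $r$ of $u$ is attained at a critical time, and every value $u(t)$ lies in $[r,\sqrt{2c/\underline a}]$. By (9), $u'^2\le2\kappa'\sqrt c$ for all $t$, so $\int u'^2=O(\sqrt c)$, against (8).

**Step 6: the contribution of one excursion.** Let $N\ge1$ and let $(t_1,t_2)$ be a positive excursion: $u(t_1)=u(t_2)=0$ and $u>0$ between. Critical times exist in it by Rolle's theorem, and they form a closed set because $u'(t_1),u'(t_2)\ne0$. Let $s_1\le s_2$ be the first and the last.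

*Between $s_1$ and $s_2$.* The minimum $r>0$ of $u$ on $[s_1,s_2]$ is attained at a critical time: either inside, or at an endpoint, which is critical by choice. By (9), $u'^2\le2\kappa'\sqrt c$ on $[s_1,s_2]$, so $0\le\int_{s_1}^{s_2}u'^2\le4\pi\kappa'\sqrt c$. All the ups and downs of $u$ inside the excursion cost only this.

*From $t_1$ to $s_1$.* Here $u'>0$ on $[t_1,s_1)$, so $x=u(t)$ is a valid change of variable. With $r_1=u(s_1)$,
$$\int_{t_1}^{s_1}u'^2\,dt=\int_0^{r_1}u'\,dx=\int_0^{r_1}\sqrt{2(E-V(x))}\,dx,$$
where $E$ is taken at the time when $u=x$. Replace $E$ by $c$: since $|\sqrt A-\sqrt B|\le\sqrt{|A-B|}$ and $0\le2(c-E)\le2\kappa\sqrt c$, the integrand changes by at most $\sqrt{2\kappa}\,c^{1/4}$. As $r_1\le\sqrt{2c/\underline a}$,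
$$\int_{t_1}^{s_1}u'^2\,dt=\int_0^{r_1}\sqrt{2(c-V(x))}\,dx+O(c^{3/4}).$$
Upper bound: $V(x)\ge\frac{a_+}2x^2$, and $r_1\le\sqrt{2c/a_+}$ because $\frac{a_+}2r_1^2\le V(r_1)\le c$. So
$$\int_0^{r_1}\sqrt{2(c-V)}\,dx\le\int_0^{\sqrt{2c/a_+}}\sqrt{2c-a_+x^2}\,dx=\frac{\pi c}{2\sqrt{a_+}},$$
a quarter of the ellipse with semi-axes $\sqrt{2c/a_+}$ and $\sqrt{2c}$. Lower bound: put $c'=c-\kappa\sqrt c-2C_1$. At the critical time $s_1$ we have $\frac{b_+}2r_1^2+2C_1\ge V(r_1)=E(s_1)\ge c-\kappa\sqrt c$, so $r_1\ge\sqrt{2c'/b_+}$. Moreover $2(c-V(x))\ge2c-4C_1-b_+x^2\ge2c'-b_+x^2$. Hence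
$$\int_0^{r_1}\sqrt{2(c-V)}\,dx\ge\int_0^{\sqrt{2c'/b_+}}\sqrt{2c'-b_+x^2}\,dx=\frac{\pi c'}{2\sqrt{b_+}}=\frac{\pi c}{2\sqrt{b_+}}-O(\sqrt c).$$

*From $s_2$ to $t_2$.* Here $u'<0$ on $(s_2,t_2]$. Reversing time, with $E$ still satisfying (7), the same computation gives the same bounds.

Adding the three pieces, a positive excursion contributes to $\int u'^2$ an amount in
$$\Big[\frac{\pi c}{\sqrt{b_+}}-O(c^{3/4}),\ \frac{\pi c}{\sqrt{a_+}}+O(c^{3/4})\Big]. \tag{10}$$
A negative excursion contributes likewise, with $a_-,b_-$ (apply the above to $-u$).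

**Step 7: count the excursions.** By the lower bounds in (10) and by (8),
$$N\big(2\pi F(b_+,b_-)\,c-O(c^{3/4})\big)\le\int u'^2=2\pi c+O(\sqrt c),$$
so $N$ stays bounded along the sequence. Summing (10) over all excursions, using (8) and dividing by $2\pi c$,
$$N\,F(b_+,b_-)-o(1)\le1\le N\,F(a_+,a_-)+o(1).$$
Pass to a subsequence with $N$ constant and let $c\to\infty$: $F(b_+,b_-)\le\frac1N\le F(a_+,a_-)$. The hypothesis forbids this. $\square$

## 7. Saddle geometry and the proof of Theorem 1

We recall the existence theorem to be used. A $C^1$ functional $I$ satisfies the Palais–Smale condition if each sequence with $I(u_n)$ bounded and $I'(u_n)\to0$ has a convergent subsequence. Rabinowitz's Saddle Point Theorem (CBMS Reg. Conf. Ser. 65, Thm. 4.6) says: let $X=X^-\oplus X^+$ with $0<\dim X^-<\infty$, let $I\in C^1(X)$ satisfy the Palais–Smale condition, and suppose that $\sup I$ over the sphere $\{u\in X^-:\|u\|=\rho\}$ is smaller than $\inf_{X^+}I$. Then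
$$\inf_{\Phi}\max_{\|u\|\le\rho,\,u\in X^-}I(\Phi(u)),$$
taken over continuous $\Phi$ from the ball of $X^-$ to $X$ that are the identity on its boundary, is a critical value, and it is at least $\inf_{X^+}I$.

*Proof of Theorem 1.* **Step 1: fix constants.** Choose $j^2<a<b<(j+1)^2$ with $a<\liminf$ and $b>\limsup$ in (3). For $|u|$ large $\frac a2u^2\le G(u)\le\frac b2u^2$, and $G$ is bounded on bounded sets, so (4) holds with $a_\pm=a$, $b_\pm=b$ and some $C_0$. By Lemma 2 we may assume (5). Truncate as in Section 5, with $m=(a+b)/2$.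

**Step 2: the Palais–Smale condition for fixed $R$.** Write
$$\langle I_R'(u),v\rangle=\int(u'v'-muv)-\int(g_R(u)-mu+h)v .$$
The function $g_R(u)-mu$ is bounded, since it vanishes for $|u|\ge R+1$. The first form defines $L:X\to X^*$; under the Riesz identification it is diagonal in the Fourier basis with entries $(k^2-m)/(k^2+1)$, which are bounded and bounded away from $0$ because $m\notin\Sigma$. So $L$ is an isomorphism. If $I_R'(u_n)\to0$, then $Lu_n$ is bounded in $X^*$, so $(u_n)$ is bounded in $X$. A subsequence converges uniformly; then $g_R(u_n)-mu_n+h$ converges in $L^2$, hence in $X^*$, so $Lu_n$ converges in $X^*$ and $u_n$ converges in $X$.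

**Step 3: saddle geometry with constants independent of $R$.** Let $X^-=\mathrm{span}\{1,\cos kt,\sin kt:1\le k\le j\}$ and let $X^+$ be the closed span of the modes $k\ge j+1$. On $X^-$ we have $\int u'^2\le j^2\int u^2$, so by (6), with $\theta_-=\frac{a-j^2}2>0$,
$$I_R(u)\le-\theta_-\|u\|_2^2+2\pi C_1+H\sqrt{2\pi}\,\|u\|_2\le D_2:=2\pi C_1+\frac{\pi H^2}{2\theta_-}.$$
On $X^+$ we have $\int u'^2\ge(j+1)^2\int u^2$ and $\|u\|_2\le\|u'\|_2$, so with $\theta_+=\frac12\big(1-\frac b{(j+1)^2}\big)>0$,
$$I_R(u)\ge\theta_+\|u'\|_2^2-2\pi C_1-H\sqrt{2\pi}\,\|u'\|_2\ge-D_1:=-2\pi C_1-\frac{\pi H^2}{2\theta_+}.$$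
Since $\|u\|^2\le(1+j^2)\|u\|_2^2$ on $X^-$, the first estimate also gives $\rho$, independent of $R$, with $I_R\le-D_1-1$ on $\{u\in X^-:\|u\|=\rho\}$.

**Step 4: a critical point of controlled action.** The Saddle Point Theorem gives a critical point $u_R$ with $I_R(u_R)\ge-D_1$. Taking $\Phi=\mathrm{id}$ as competitor, $I_R(u_R)\le\max_{X^-}I_R\le D_2$. So $|I_R(u_R)|\le D:=\max(D_1,D_2)$ for every $R\ge1$.

**Step 5: remove the truncation.** We have $F(b,b)=b^{-1/2}>\frac1{j+1}$ and $F(a,a)=a^{-1/2}<\frac1j$ (with $\frac10=\infty$). An integer $N\ge1$ with $b^{-1/2}\le\frac1N\le a^{-1/2}$ would satisfy $j<N<j+1$, so there is none. Lemma 4, with $\hat g=g_R$, gives $\|u_R\|_\infty\le\rho_*$ with $\rho_*$ independent of $R$. Take $R>\max(\rho_*,1)$. Then $g_R(u_R)=g(u_R)$, and $u_R$ is a $2\pi$-periodic solution of (1). $\square$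

## 8. Different growth at $+\infty$ and $-\infty$: the Fučík curves

Lemmas 1–4 allowed different constants on the two sides. Only Section 7 used symmetry: the splitting $X^-\oplus X^+$ belongs to the linear problem $-u''=\lambda u$. To treat asymmetric potentials we need a linking set for $-u''=\mu u^+-\nu u^-$, where $u^\pm=\max(\pm u,0)$.

**Theorem 2.** Let $g$ be continuous. Put $A_\pm=\liminf_{u\to\pm\infty}2G(u)/u^2$ and $B_\pm=\limsup_{u\to\pm\infty}2G(u)/u^2$, with $0<A_\pm\le B_\pm<\infty$. Assume that for some integer $j\ge0$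
$$\frac1{j+1}<\frac12\Big(\frac1{\sqrt{B_+}}+\frac1{\sqrt{B_-}}\Big),\qquad\frac12\Big(\frac1{\sqrt{A_+}}+\frac1{\sqrt{A_-}}\Big)<\frac1j\qquad\Big(\tfrac10:=\infty\Big).$$
Then (1) has a $2\pi$-periodic solution for every $h\in L^\infty(0,2\pi)$.

For instance $g(u)=9u^+-u^-$ is covered with $j=1$, since $\frac12<F(9,1)=\frac23<1$; Theorem 1 does not apply to it, because $[1,9]$ contains $1$, $4$ and $9$.

**Definition (the objects of the asymmetric problem).** Let
$$\mathcal R_j=\Big\{(\mu,\nu)\in(0,\infty)^2:\tfrac1{j+1}<F(\mu,\nu)<\tfrac1j\Big\}.$$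
For $s=(\mu,\nu)$ let
$$J_s(u)=\tfrac12\int\big(u'^2-\mu(u^+)^2-\nu(u^-)^2\big)dt,$$
let $S$ be the unit sphere of $X$, and let $M_s=\{u\in S:J_s(u)<0\}$.

As an example take $j=0$ and $s=(\lambda,\lambda)$ with $0<\lambda<1$. The two constants $\pm(2\pi)^{-1/2}$ lie in $M_s$, while a function of mean zero satisfies $\int u'^2\ge\int u^2\ge\lambda\int u^2$ and is not in $M_s$. So the sign of the mean cuts $M_s$ into two nonempty open pieces: a path from one constant to the other must leave $M_s$. Lemma 5 is the analogue for all $j$ and all $s\in\mathcal R_j$.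

Using $u^2=(u^+)^2+(u^-)^2$, the functional $J_s$ is $C^1$ with gradient
$$\nabla J_s(u)=u-k_s(u),\qquad\langle k_s(u),v\rangle=\int\big((1+\mu)u^+-(1+\nu)u^-\big)v. \tag{11}$$
It is positively homogeneous of degree 2, so $\langle\nabla J_s(u),u\rangle=2J_s(u)$. Its gradient is Lipschitz, because $u\mapsto u^\pm$ is Lipschitz in $L^2$ and the norm in $X$ of a functional $v\mapsto\int fv$ is at most $\|f\|_2$. By the same inequality, if $s_n\to s$ and $u_n\to u$ uniformly, then $k_{s_n}(u_n)\to k_s(u)$ in $X$.

For $s\in\mathcal R_j$ the functional $J_s$ has no nonzero critical point. Indeed a nonzero critical point is a nontrivial periodic solution of $-u''=\mu u^+-\nu u^-$. Integrating gives $\mu\int u^+=\nu\int u^-$, so $u$ changes sign. Its zeros are simple, by uniqueness for the Cauchy problem. Each positive excursion is a half-wave of length $\pi/\sqrt\mu$, and each negative one has length $\pi/\sqrt\nu$. With $N\ge1$ of each, $N(\pi/\sqrt\mu+\pi/\sqrt\nu)=2\pi$, i.e. $F(\mu,\nu)=\frac1N$, which is excluded in $\mathcal R_j$.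

**Lemma 5.** Let $p\le q$ componentwise, in $(0,\infty)^2$, with $\frac1{j+1}<F(q)\le F(p)<\frac1j$. There is a continuous $\varphi:S^{2j}\to M_p$ which is not null-homotopic in $M_q$. (Note $M_p\subset M_q$, since $J_q\le J_p$.)

*Proof.* Let $\nabla_SJ_s(u)=\nabla J_s(u)-2J_s(u)u$ for $u\in S$. It is the orthogonal projection of $\nabla J_s(u)$ to $u^\perp$, the gradient along $S$.

**Step (a): a uniform lower bound for the gradient near level zero.** Let $\Lambda\subset\mathcal R_j$ be compact. We claim that there is $\delta>0$ such that for $s\in\Lambda$ and $u\in S$, $|J_s(u)|\le\delta$ implies $\|\nabla_SJ_s(u)\|\ge\delta$. Otherwise there are $s_n\in\Lambda$ and $u_n\in S$ with $J_{s_n}(u_n)\to0$ and $\nabla_SJ_{s_n}(u_n)\to0$; hence $\nabla J_{s_n}(u_n)\to0$. Pass to a subsequence with $s_n\to s\in\Lambda$ and $u_n\to u$ weakly in $X$ and uniformly. By (11), $u_n=k_{s_n}(u_n)+o(1)\to k_s(u)$ strongly. So $u=k_s(u)$ and $\|u\|=1$: a nonzero critical point of $J_s$, which does not exist.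

**Step (b): for nearby parameters the sets $M_s$ are homotopy equivalent.** The field $W(u)=-\nabla J_s(u)+\langle\nabla J_s(u),u\rangle u$ is locally Lipschitz on $X$ and equals $-\nabla_SJ_s$ on $S$. Along its flow $\frac{d}{d\tau}(\|u\|^2-1)=2\langle\nabla J_s(u),u\rangle(\|u\|^2-1)$, so $S$ is invariant; $W$ is bounded on $S$, so the flow $\sigma_s^\tau$ on $S$ exists for all $\tau$. Along it $\frac{d}{d\tau}J_s=-\|\nabla_SJ_s\|^2\le0$. Let $\delta$ be as in (a) and $\tau_0=1/\delta$. Then
$$\sigma_s^{\tau_0}(M_s)\subset\{J_s\le-\delta\}:$$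
if the value were still above $-\delta$ at time $\tau_0$, it would have been in $(-\delta,0)$ on all of $[0,\tau_0]$, decreasing at rate at least $\delta^2$, and the total decrease of at least $\delta$ from a negative value would bring it below $-\delta$.

Let $s,t\in\Lambda$ with $\sup_S|J_s-J_t|\le\delta/3$. Then $\theta=\sigma_s^{\tau_0}$ maps $M_s$ into $\{J_s\le-\delta\}\subset\{J_t\le-\frac23\delta\}\subset M_t$, and likewise $\theta'=\sigma_t^{\tau_0}$ maps $M_t$ into $M_s$. For $u\in M_s$ and $0\le r\le1$, the point $\sigma_t^{r\tau_0}\sigma_s^{\tau_0}u$ has $J_t\le-\frac23\delta$, hence $J_s\le-\frac13\delta<0$. So $\theta'\theta\simeq\sigma_s^{\tau_0}\simeq\mathrm{id}$ within $M_s$, where the last homotopy is $\sigma_s^{r\tau_0}$. By symmetry $\theta\theta'\simeq\mathrm{id}$ within $M_t$. Thus $\theta:M_s\to M_t$ is a homotopy equivalence. If moreover $s\le t$ componentwise, then $M_s\subset M_t$, and $\sigma_s^{r\tau_0}$ stays in $M_s\subset M_t$; so the inclusion $M_s\to M_t$ is homotopic to $\theta$ and is itself a homotopy equivalence.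

The smallness condition is easy to arrange: $|J_s(u)-J_t(u)|\le\frac12|s-t|_\infty$ on $S$.

**Step (c): move from $p$ to $q$, and from $p$ to the diagonal.** Points $s$ of the segment from $p$ to $q$ satisfy $p\le s\le q$, so $F(q)\le F(s)\le F(p)$, and the segment lies in $\mathcal R_j$. Apply (b) with $\Lambda$ this segment, along a fine increasing partition: the inclusion $M_p\to M_q$ is a composite of homotopy equivalences, hence one. Next let $\lambda=F(p)^{-2}\in(j^2,(j+1)^2)$. The level curve $\{F=F(p)\}\subset\mathcal R_j$ is the graph of $\nu^{-1/2}=2F(p)-\mu^{-1/2}$ over an interval of $\mu$, so it is connected, and it contains $p$ and $(\lambda,\lambda)$. Apply (b) along a fine partition of the arc between them: there is a homotopy equivalence $\psi:M_{(\lambda,\lambda)}\to M_p$.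

**Step (d): the diagonal case.** Let $X^\pm$ be as in Section 7; $\dim X^-=2j+1$. Since $j^2<\lambda<(j+1)^2$, we have $J_{(\lambda,\lambda)}\le\frac12(j^2-\lambda)\|u\|_2^2<0$ on $X^-\setminus\{0\}$ and $J_{(\lambda,\lambda)}\ge0$ on $X^+$. So $S\cap X^-\cong S^{2j}$ lies in $M_{(\lambda,\lambda)}$, and $M_{(\lambda,\lambda)}\cap X^+=\emptyset$. Let $P$ be the orthogonal projection onto $X^-$. On $M_{(\lambda,\lambda)}$ we have $Pu\neq0$, and $u\mapsto Pu/\|Pu\|$ is a retraction onto $S\cap X^-$. If the inclusion $\iota:S^{2j}\to M_{(\lambda,\lambda)}$ were null-homotopic, composing with the retraction would make the identity of $S^{2j}$ null-homotopic, against Brouwer's theorem (for $j=0$, against the fact that $S^0$ is not connected). Put $\varphi=\psi\circ\iota:S^{2j}\to M_p$. The composite $M_{(\lambda,\lambda)}\to M_p\to M_q$ of $\psi$ and the inclusion is a homotopy equivalence. If $\varphi$ were null-homotopic in $M_q$, applying a homotopy inverse would make $\iota$ null-homotopic. So it is not. $\square$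

The second tool is the general minimax principle (Willem, *Minimax Theorems*, Thms. 2.8–2.9), in the following case: let $I\in C^1(X)$ satisfy the Palais–Smale condition, fix a continuous map on the boundary sphere of a closed ball, and let $\Gamma$ be the set of its continuous extensions to maps from the ball to $X$. If $c=\inf_{\Phi\in\Gamma}\max I\circ\Phi$ is finite and larger than the maximum of $I$ over the boundary values, then $c$ is a critical value.

*Proof of Theorem 2.* **Step 1: fix constants.** Since $F$ is continuous and decreasing in each variable, we can choose $0<p_\pm<a_\pm<A_\pm$ and $B_\pm<b_\pm<q_\pm$, close enough to $A_\pm,B_\pm$ that $p=(p_+,p_-)$ and $q=(q_+,q_-)$ satisfy $\frac1{j+1}<F(q)\le F(p)<\frac1j$. Then (4) holds for some $C_0$, and by Lemma 2 we may assume (5). Truncate as in Section 5. Since $p\le(m_+,m_-)\le q$, we have $(m_+,m_-)\in\mathcal R_j$.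

**Step 2: the Palais–Smale condition for fixed $R$.** Let $I_R'(u_n)\to0$, and write $J=J_{(m_+,m_-)}$. The function $g_R(u)-m_+u^++m_-u^-$ is bounded, so $I_R'(u)-J'(u)$ is bounded in $X^*$, uniformly in $u$. If $\|u_n\|\to\infty$ along a subsequence, put $z_n=u_n/\|u_n\|$; by homogeneity $J'(z_n)\to0$. As in step (a) of Lemma 5, a subsequence of $z_n$ converges strongly to a critical point of $J$ of norm $1$, which does not exist. So $(u_n)$ is bounded. The gradient of $I_R$ is $u$ minus the representative in $X$ of $v\mapsto\int(u+g_R(u)+h)v$, and along a uniformly convergent subsequence these representatives converge; hence $u_n$ converges in $X$.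

**Step 3: bounds independent of $R$.** By (6), $I_R\ge J_{(b_+,b_-)}-2\pi C_1-H\int|u|$. If $J_q(u)\ge0$, then
$$J_{(b_+,b_-)}(u)=J_q(u)+\tfrac12\int\big((q_+-b_+)(u^+)^2+(q_--b_-)(u^-)^2\big)\ge\varepsilon\|u\|_2^2,\qquad\varepsilon=\tfrac12\min_\pm(q_\pm-b_\pm)>0.$$
With $\int|u|\le\sqrt{2\pi}\,\|u\|_2$, there is $D_1\ge0$ independent of $R$ with $I_R\ge-D_1$ on $\{J_q\ge0\}$. In the other direction, since $p\le a$,
$$I_R\le J_{(a_+,a_-)}+2\pi C_1+H\int|u|\le J_p+2\pi C_1+H\int|u| .$$
Let $\varphi$ be the map of Lemma 5. The set $\varphi(S^{2j})\subset M_p$ is compact, so $J_p\le-\eta_0<0$ on it, and its elements have $\int|u|\le\sqrt{2\pi}$. Thus for $\rho>0$, $0\le r\le1$ and $x\in S^{2j}$,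
$$I_R(r\rho\varphi(x))\le-r^2\rho^2\eta_0+2\pi C_1+Hr\rho\sqrt{2\pi}.$$
Choose $\rho$, independent of $R$, such that the right side at $r=1$ is at most $-D_1-1$. For all $0\le r\le1$ it is at most $D_2:=2\pi C_1+H\rho\sqrt{2\pi}$.

**Step 4: linking.** Let $\Gamma=\{\Phi\in C(\overline B{}^{2j+1},X):\Phi=\rho\varphi\text{ on }S^{2j}\}$. Each $\Phi\in\Gamma$ meets $\{J_q\ge0\}$. Otherwise $J_q(\Phi)<0$ everywhere, so $\Phi$ never vanishes, and $\Phi/\|\Phi\|$ is a map of the ball into $M_q$ that equals $\varphi$ on the boundary. Then $\varphi$ is null-homotopic in $M_q$, against Lemma 5. Hence $c_R=\inf_\Gamma\max I_R\circ\Phi\ge-D_1$. The cone $rx\mapsto r\rho\varphi(x)$ belongs to $\Gamma$, so $c_R\le D_2$. The boundary values have $I_R\le-D_1-1<c_R$, so by the minimax principle $c_R$ is a critical value: there is a critical point $u_R$ with $-D_1\le I_R(u_R)\le D_2$.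

**Step 5: remove the truncation.** We have $\frac1{j+1}<F(q)\le F(b_+,b_-)\le F(a_+,a_-)\le F(p)<\frac1j$, so no $\frac1N$ lies in $[F(b_+,b_-),F(a_+,a_-)]$. Lemma 4 bounds $\|u_R\|_\infty$ independently of $R$. For $R$ larger than this bound, $u_R$ solves (1). $\square$

## 9. Nonexistence on the Fučík curves and a classification

The curves excluded in Theorem 2 are $F(\mu,\nu)=\frac1k$. For example $F(16,\frac{16}9)=\frac12(\frac14+\frac34)=\frac12$: half-waves of length $\frac\pi4$ and $\frac{3\pi}4$, two of each, fill the circle. On each curve existence fails for some $h$.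

**Lemma 6.** Let $\mu,\nu>0$ with $F(\mu,\nu)=1/k$ for some integer $k\ge1$, and let $g(u)=\mu u^+-\nu u^-$. There is a continuous $h$ for which (1) has no $2\pi$-periodic solution.

*Proof.* **Step 1: all unforced solutions are $2\pi$-periodic.** A nontrivial solution of $v''+g(v)=0$ alternates between half-waves of length $\pi/\sqrt\mu$ and $\pi/\sqrt\nu$, and each half-wave ends with the same speed with which it began. So $v$ has period $\pi/\sqrt\mu+\pi/\sqrt\nu=2\pi F(\mu,\nu)=2\pi/k$.

**Step 2: a short push.** Let $L=\max(\mu,\nu)$ and $0<\delta<\min(2\pi,\pi/\sqrt L)$. Let $h\ge0$ be continuous, $h\not\equiv0$, with support in $[0,\delta]$. Suppose $u$ is a $2\pi$-periodic solution of (1), and let $v$ solve $v''+g(v)=0$ with $v(0)=u(0)$, $v'(0)=u'(0)$. Both $u$ and $v$ return to their initial data at $2\pi$, so they have the same data there. Both solve the unforced equation on $[\delta,2\pi]$, so they coincide there. Hence $w=u-v$ satisfies $w=w'=0$ at $0$ and at $\delta$. Let $\mathsf q=(g(u)-g(v))/(u-v)$ where $u\neq v$ and $\mathsf q=\mu$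 elsewhere; it is measurable, $0<\mathsf q\le L$, and
$$w''+\mathsf q(t)w=-h .$$

**Step 3: a positive test function.** Let $y''+\mathsf qy=0$ with $y(\delta)=0$, $y'(\delta)=-1$. We claim that $y>0$ on $[0,\delta)$. It is positive just to the left of $\delta$. If it had a zero in $[0,\delta)$, let $t_0$ be the last one, so $y>0$ on $(t_0,\delta)$ and $y'(t_0)\ge0$. Since $\sqrt L(\delta-t_0)<\pi$, for small $\varepsilon>0$ the function $z(t)=\sin(\sqrt L(t-t_0)+\varepsilon)$ is positive on $[t_0,\delta]$, and $z''=-Lz$. Then $(y'z-yz')'=(L-\mathsf q)yz\ge0$ on $[t_0,\delta]$, while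
$$[y'z-yz']_{t_0}^\delta=-z(\delta)-y'(t_0)z(t_0)<0,$$
a contradiction.

**Step 4: conclude.** Since $w=w'=0$ at both ends,
$$0=[w'y-wy']_0^\delta=\int_0^\delta(w''y-wy'')\,dt=-\int_0^\delta hy\,dt<0,$$
a contradiction. $\square$

**Theorem 3.**
(i) Let $Q=[p_+,q_+]\times[p_-,q_-]\subset(0,\infty)^2$. Equation (1) has a $2\pi$-periodic solution for every continuous $h$ and every continuous $g$ with $p_\pm\le\liminf_{u\to\pm\infty}\frac{2G}{u^2}\le\limsup_{u\to\pm\infty}\frac{2G}{u^2}\le q_\pm$ if and only if $Q$ does not meet $\bigcup_{k\ge1}\{(\mu,\nu):\frac1{\sqrt\mu}+\frac1{\sqrt\nu}=\frac2k\}$.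

(ii) Let $-\infty<p\le q<\infty$. Equation (1) has a $2\pi$-periodic solution for every continuous $h$ and every continuous $g$ with $p\le\liminf_{|u|\to\infty}\frac{2G}{u^2}\le\limsup_{|u|\to\infty}\frac{2G}{u^2}\le q$ if and only if $[p,q]\cap\Sigma=\emptyset$.

*Proof.* **Part (i).** The curves are $\{F=\frac1k\}$. Since $F$ is continuous and decreasing in each variable and $Q$ is connected, $F$ takes on $Q$ exactly the values in $[F(q_+,q_-),F(p_+,p_-)]$. If none of them is some $\frac1k$, the interval lies in one component of $(0,\infty)\setminus\{\frac1k:k\ge1\}$, so $\frac1{j+1}<F(q_+,q_-)\le F(p_+,p_-)<\frac1j$ for some $j\ge0$. For $g$ as in the statement, $F(B_+,B_-)\ge F(q_+,q_-)$ and $F(A_+,A_-)\le F(p_+,p_-)$, so Theorem 2 applies. Conversely, if $(\mu,\nu)\in Q$ has $F(\mu,\nu)=\frac1k$, then $g(u)=\mu u^+-\nu u^-$ has $2G/u^2=\mu$ for $u>0$ and $2G/u^2=\nu$ for $u<0$, so it is admissible, and Lemma 6 gives an $h$ without solution.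

**Part (ii), sufficiency.** Let $[p,q]\cap\Sigma=\emptyset$. As $0\in\Sigma$, either $p>0$ or $q<0$. If $p>0$, then $j^2<p\le q<(j+1)^2$ for some $j\ge0$, and Theorem 1 applies. If $q<0$, then $G(u)\le-\varepsilon u^2+C$ with $\varepsilon=-q/4>0$ and some $C$. The functional $I(u)=\int\big(\frac12u'^2-G(u)-hu\big)dt$ is $C^1$ on $X$. It is coercive, because $I(u)\ge\int\big(\frac12u'^2+\varepsilon u^2\big)-2\pi C-\int hu$. It is weakly lower semicontinuous, because $\int u'^2$ is and the other terms are continuous under uniform convergence. So $I$ has a minimizer, which is a critical point and therefore solves (1).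

**Part (ii), necessity.** If $0\in[p,q]$, take $g=0$ and $h=1$: integrating $-u''=1$ over a period gives $0=2\pi$. If $k^2\in[p,q]$ with $k\ge1$, take $g(u)=k^2u$ and $h=\cos kt$: as in Section 1, multiplying by $\cos kt$ and integrating gives $0=\pi$. In both cases there is no periodic solution. $\square$

In particular, the strict inequalities in (3) cannot be replaced by non-strict ones.
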